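# Diagonal moves on $\mathbb Z\times\mathbb Z$ and two-counter machines

## 1. Diagonal moves: decidable, as over $\mathbb Q$ and $\mathbb R$?

Unimodal formulas are built from variables $p_1,p_2,\dots$, $\bot$, $\to$ and one box $\Box$, with $\Diamond=\neg\Box\neg$. Bimodal formulas have two boxes $\Box_1,\Box_2$ instead. A frame $(W,<)$ is a set with a binary relation, not assumed to be an order. In a model on it, $\Box A$ holds at $w$ iff $A$ holds at every $u$ with $w<u$. A formula is valid in the frame if it holds at all points under all valuations, and $\mathbf L(W,<)$ is the set of valid formulas.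

**Definition (products).** For $F_1=(W_1,R)$ and $F_2=(W_2,S)$, the product frame $F_1\times F_2=(W_1\times W_2,R_1,R_2)$ has
$$(x,y)R_1(x',y')\iff xRx'\ \&\ y=y',\qquad (x,y)R_2(x',y')\iff x=x'\ \&\ ySy'.$$
For unimodal logics $L_1,L_2$, the product logic $L_1\times L_2$ is the bimodal logic of the class of all $F_1\times F_2$ in which $F_i$ is a Kripke frame validating $L_i$.

**Definition (the fragment).** The translation $\varphi$ from unimodal to bimodal formulas is the identity on variables and $\bot$, commutes with $\to$, and has $\varphi(\Box A)=\Box_1\Box_2\varphi(A)$. The $\varphi$-fragment of a bimodal logic $L$ is $\{A\mid\varphi(A)\in L\}$.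

For example, $\varphi(\Box p\to\Box\Box p)$ is $\Box_1\Box_2p\to\Box_1\Box_2\Box_1\Box_2p$. The problem is whether the $\varphi$-fragment of $\mathbf L(\mathbb Z,<)\times\mathbf L(\mathbb Z,<)$ is decidable.

The first guess is yes. The background given with the problem points that way. The $\varphi$-fragments $\{A\mid(\mathbb R,<)^2\models\varphi(A)\}$ and $\{A\mid(\mathbb Q,<)^2\models\varphi(A)\}$ coincide and form a decidable logic. This holds although $\mathbf L((\mathbb R,<)^2)$ is $\Pi^1_1$-complete, and although $\mathbf L((\mathbb Q,<)^2)=\mathbf L(\mathbb Q,<)\times\mathbf L(\mathbb Q,<)$ is undecidable (but recursively enumerable). So reading only the composite box can remove a great deal of complexity.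

To test the guess we first remove the second box. For frames $(W_1,<)$, $(W_2,<)$ write, on $W_1\times W_2$,
$$(x,y)\ll(x',y')\iff x<x'\ \text{ and }\ y<y'.$$

**Lemma 1.** In any model on $F_1\times F_2$, $\varphi(A)$ holds at $z$ iff $A$ holds at $z$ in $(W_1\times W_2,\ll)$ under the same valuation.

*Proof.* Induction on $A$; only $\Box A$ needs an argument. $\Box_1\Box_2\varphi(A)$ holds at $(x,y)$ iff for all $x'>x$ and then all $y'>y$, $\varphi(A)$ holds at $(x',y')$. By induction this says that $A$ holds at all $(x',y')\gg(x,y)$. $\square$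

So the fragment is the unimodal logic of the frames $(W_1\times W_2,\ll)$ where $W_1,W_2$ validate $\mathbf L(\mathbb Z,<)$. These include $(\mathbb Z^2,\ll)$, but also others. For instance the single reflexive point validates $\mathbf L(\mathbb Z,<)$. Indeed the constant map from $\mathbb Z$ to it is a bounded morphism: every integer has a larger one, and bounded morphic images preserve validity. So besides the fragment of the product logic we keep in view the fragment of the single frame $(\mathbb Z,<)^2$, which contains it.

Now the simplest formulas.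

*No variables.* $\Diamond\top$ is in $\mathbf L(\mathbb Z,<)$, so in every frame under consideration each point of $W_1\times W_2$ has a $\ll$-successor. Working from the inside out, every variable-free formula is equivalent to $\top$ or to $\bot$, and one can compute which.

*No nested boxes.* Let $A$ be a Boolean combination of variables and formulas $\Box B$ with $B$ box-free. Its truth at $z$ depends only on the truth assignment $v_0$ to the variables of $A$ at $z$, and on the set $T$ of assignments that occur at points seen from $z$. We just saw that $T\neq\emptyset$. Conversely, in $\mathbb Z^2$ the future of a point is infinite, so every pair $(v_0,T)$ with $T\ne\emptyset$ occurs: spread the finitely many members of $T$ over the future. So one tries the finitely many pairs $(v_0,T)$, and the guess is right for these formulas.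

*Nested boxes.* Let $p$ hold in $\mathbb Z^2$ exactly at $(a,b)$ with $a,b\ge1$. For $k\ge1$, $(0,0)\models\Diamond^kp$ iff there is a chain of $k$ diagonal steps from $(0,0)$ to $(a,b)$, iff $k\le\min(a,b)$. So $\Diamond p\wedge\neg\Diamond\Diamond p$ is satisfiable in $\mathbb Z^2$. In $\mathbb Q^2$ and $\mathbb R^2$ it is not, since between $(x,y)\ll(x',y')$ lies the midpoint. Over $\mathbb Z$ nested boxes count, over $\mathbb Q$ they do not, and the analogy behind the guess breaks at depth two.

Recall that a set is $\Pi^0_1$ if its complement is recursively enumerable (r.e., or $\Sigma^0_1$), that it is $\Pi^0_1$-hard if every $\Pi^0_1$ set reduces to it by a computable map, and that it is $\Pi^0_1$-complete if both hold. A $\Pi^0_1$-hard set is not r.e., because r.e. sets are closed under computable preimages and some $\Pi^0_1$ set is not r.e. The guess is wrong: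

**Theorem A.** The $\varphi$-fragments of $\mathbf L(\mathbb Z,<)\times\mathbf L(\mathbb Z,<)$ and of $\mathbf L((\mathbb Z,<)^2)$ are undecidable, $\Pi^0_1$-hard, and not r.e.

## 2. Eventually periodic models on $\mathbb N^2$

Before the proof, let us see how far a proof of decidability gets over $\mathbb Z^2$. The natural plan is to show that every satisfiable formula has a model given by finite data, and then to bound the size of the data. The first half works.

**Proposition 2.** The same unimodal formulas are satisfiable in $(\mathbb Z^2,\ll)$ and in $(\mathbb N^2,\ll)$, and the set of these formulas is r.e.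

*Proof.* **Step 1: move to the origin.** Every point of $\mathbb Z^2$ or $\mathbb N^2$, together with its $\ll$-future, is isomorphic by translation to $(0,0)$ with its future in $\mathbb N^2$. So satisfiability in either frame means satisfiability at $(0,0)$ in $(\mathbb N^2,\ll)$.

**Step 2: find a threshold $m$.** Let $V$ be a valuation on $\mathbb N^2$ with $(0,0)\models A$, and let $t(z)$ be the set of $C\in Sub(A)$ true at $z$. For $\Box B\in Sub(A)$ let $E_B=\{z: z\not\models\Box B\}$. If $u\gg z$ refutes $B$ and $z'\le z$ componentwise, then $u\gg z'$; so $E_B$ is downward closed. By Dickson's lemma the complement of $E_B$ has finitely many minimal elements. Let $m$ bound all their coordinates, for all $B$. A point is outside $E_B$ iff it is $\ge$ one of these minimal elements, and $x\ge a$ iff $\min(x,m)\ge a$ whenever $a\le m$. Hence whether $(x,y)\in E_B$ depends only on the truncation $(\min(x,m),\min(y,m))$.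

A small example: if $p$ fails exactly at $(4,2)$ and $(1,5)$, then $E_p=[0,3]\times[0,1]\ \cup\ \{0\}\times[0,4]$. The minimal elements of its complement are $(4,0),(1,2),(0,5)$, and $m=5$ will do.

**Step 3: replace the types beyond $m$ by cyclic lists.** Partition $\mathbb N^2$ into the single points of $[0,m]^2$, the rows $\{(x,y):x>m\}$ for $y\le m$, the columns $\{(x,y):y>m\}$ for $x\le m$, and the quadrant $\{x,y>m\}$. Put $\tau(z)=t(z)$ on $[0,m]^2$. On each other part let $\tau$ run cyclically through the finitely many types $t(u)$ with $u$ in that part, according to $x$ modulo the length of the list (rows and quadrant) or $y$ modulo it (columns). Let $V'$ make a variable $q\in Sub(A)$ true at $z$ iff $q\in\tau(z)$. Every type in a part's list then occurs under $\tau$ arbitrarily far out in the unbounded direction or directions of the part.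

**Step 4: the new model satisfies the same formulas.** We claim that for $C\in Sub(A)$, $(V',z)\models C$ iff $C\in\tau(z)$. We use induction on $C$. Variables are clear by definition. The cases $\bot$ and $\to$ are clear since each $\tau(z)$ is a type $t(z^*)$ that really occurs, with $z^*$ in the part of $z$. Let $C=\Box B$. Points of one part have the same truncation, so
$$\Box B\in\tau(z)=t(z^*)\iff z^*\notin E_B\iff z\notin E_B .$$
It remains to show that $(V',z)\not\models\Box B$ iff $z\in E_B$.

If $z\in E_B$, some $u\gg z$ has $B\notin t(u)$. If $u\in[0,m]^2$, then $\tau(u)=t(u)$. Otherwise $t(u)$ recurs under $\tau$ at points of the part of $u$ arbitrarily far out in its unbounded directions, while a bounded coordinate of the part equals that of $u$; so it occurs at some point $\gg z$. In both cases $B\notin\tau(u')$ for some $u'\gg z$, and by induction $(V',z)\not\models\Box B$.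

Conversely let $u\gg z$ and $(V',u)\not\models B$. By induction $B\notin\tau(u)=t(u^*)$ with $u^*$ in the part of $u$. Each coordinate of $u^*$ either equals that of $u$, which is $\ge1$, or both are $>m$. So $u^*-(1,1)\in\mathbb N^2$, and it lies in $E_B$ because $u^*\gg u^*-(1,1)$. Moreover $u-(1,1)$ and $u^*-(1,1)$ have the same truncation: coordinates $>m$ become $\ge m$. So $u-(1,1)\in E_B$, and since $z\le u-(1,1)$, also $z\in E_B$.

**Step 5: enumerate the data.** As $A\in t((0,0))=\tau((0,0))$, a satisfiable $A$ holds at $(0,0)$ under a valuation $V'$ given by finite data: $m$, a table on $[0,m]^2$, and a finite cyclic list for each other part. For given data of this form, each $V'(q)$ is a finite union of sets defined by comparing coordinates with constants and by congruences of a coordinate. So $V'(q)$ is defined in $(\mathbb N,+)$ by a Presburger formula $T_q(x,y)$ computable from the data. Put $T_\bot=\bot$, $T_{B\to C}=T_B\to T_C$ and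
$$T_{\Box B}(x,y)=\forall x'\forall y'\,\big(x<x'\wedge y<y'\to T_B(x',y')\big).$$
The sentence $T_A(0,0)$ says that $A$ holds at $(0,0)$ under $V'$, and Presburger arithmetic is decidable. Enumerating all data and testing $T_A(0,0)$ enumerates exactly the satisfiable $A$. $\square$

The second half of the plan is a bound on the data. The cyclic lists need at most $2^{|Sub(A)|}$ entries each. The table and the number of rows and columns are governed by $m$, and $m$ came from Dickson's lemma, which gives existence and no bound. This is the exact point where the approach stops. A computable bound on $m$ in terms of $A$ would leave finitely many data to test, and the fragment of $\mathbf L((\mathbb Z,<)^2)$ would be decidable; by Theorem A there is no such bound. To prove Theorem A, we must make a fixed formula control an unbounded distance.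

## 3. Words on an antidiagonal, and a second antidiagonal as a ruler

A direct attempt at hardness would put a grid of tiles on $\mathbb Z^2$. It stops at once: $(x,y)$ and $(x+1,y)$ are not $\ll$-related in either direction, so no box leads from a cell to its right neighbor. We write on antichains instead.

Place a letter $w_n$ at $(n,-n)$ for each $n\in\mathbb Z$, and let $p$ mark these points. Give $z=(x,y)$ the *depth* $s=-(x+y)$. Then $z\ll(n,-n)$ iff $x<n$ and $y<-n$, that is, iff $x+1\le n\le x+s-1$. So $z$ looks at a *window* of
$$\ell=\max(0,s-1)\tag{1}$$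
consecutive positions. Each $\ll$-step lowers the depth by at least $2$, and a step by exactly $2$ exists. Hence, for $k\ge 1$, $z\models\Diamond^kp$ iff $s\ge 2k$.

What can a formula read in a window? If positions are colored $n\bmod 3$, a window showing exactly two colors has two positions, and the colors $c,c+1$ tell which is the left one. So a formula can constrain neighboring letters. But words with constraints on neighboring letters are paths in a finite graph, and whether some path leads from one given letter to another is decidable. We must also compare lengths. With $\Diamond^k$ one compares a length with a fixed number, but the formula is fixed before we know how large the counters of the machine will grow.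

The remedy is a second antidiagonal at an unknown depth. Let $M\ge2$ and let $p'_{k\bmod 3}$ hold at $(k,-k-M)$, a point of depth $M$. The point $z$ sees $(k,-k-M)$ iff $x+1\le k\le x+s-M-1$, so it sees $\max(0,s-M-1)$ of these points, with consecutive $k$. Let $\lambda_k$, for $k=1,2,3$, say that at least $k$ of the three colors $p'_0,p_1',p_2'$ are seen. Then
$$z\models\lambda_k\iff \ell\ge M+k\qquad(k=1,2,3).\tag{2}$$
The second ribbon is a ruler. A fixed formula tests window lengths against $M+1,M+2,M+3$ without knowing $M$. Therefore it can say that a marked block of the word has length exactly $M$, or exactly $M+1$.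

That is enough for counters. Cut the word into clock blocks starting at positions $\tau_m$, one block for each machine step. Store the value $c_r(m)$ of counter $r$ as an offset: a second track has a block that starts at $t_r(m)=\tau_m+c_r(m)$. If the clock block has length $M+\delta_0$ and the block of track $r$ has length $M+\delta_r$, where $\delta_0,\delta_r\in\{0,1\}$, then
$$c_r(m+1)=c_r(m)+\delta_r-\delta_0 .\tag{3}$$
The unknown $M$ cancels. To increment counter $r$, lengthen its block by one. To decrement counter $r$, lengthen the clock block and the block of the other counter.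

This describes one model on $\mathbb Z^2$. The harder half of the proof is to force it: in every product of frames of $\mathbf L(\mathbb Z,<)$ where our formula holds, the $p$-points must form such a ribbon, and the $p'$-points a ribbon at constant distance from it.

## 4. The frames of $\mathbf L(\mathbb Z,<)$ and the reduction theorem

Write $w{\uparrow}=\{u:w<u\}$.

**Definition (the class $\mathcal Z$).** $\mathcal Z$ is the class of frames $(W,<)$ satisfying:

* (T) $<$ is transitive;
* (C) if $w<u$ and $w<v$, then $u<v$ or $u=v$ or $v<u$;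
* (M) if $S\subseteq W$, $w<v$, $S\cap w{\uparrow}\neq\emptyset$ and $S\cap v{\uparrow}=\emptyset$, then some $s\in S\cap w{\uparrow}$ has $s{\uparrow}\cap S=\emptyset$.

Condition (M) says that a set which occurs above $w$, and which has stopped occurring above some later $v$, has a last point. For example $(\mathbb Z,<)\in\mathcal Z$: a nonempty set of integers bounded above has a maximum. $(\mathbb Q,<)$ is not in $\mathcal Z$: take $w=0$, $v=1$ and $S$ the open interval from $0$ to $1$. The frame $\{0,1,\infty\}$ with $0<1$, $0<\infty$, $1<\infty$ and $\infty<\infty$ is in $\mathcal Z$. Here (T) and (C) are clear. In (M), every $v{\uparrow}$ contains $\infty$, so $\infty\notin S$; then $S\cap w{\uparrow}\ne\emptyset$ forces $w=0$ and $1\in S$, and $s=1$ works. This frame also validates $\mathbf L(\mathbb Z,<)$: it is the bounded morphic image of $(\mathbb N,<)$ under $0\mapsto0$, $1\mapsto1$, $n\mapsto\infty$ for $n\ge2$, and $(\mathbb N,<)$ is a generated subframe of $(\mathbb Z,<)$. So reflexive points must be handled in the proof.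

**Lemma 3.** Every Kripke frame validating $\mathbf L(\mathbb Z,<)$ is in $\mathcal Z$.

*Proof.* The following are valid on $(\mathbb Z,<)$:
$$\Box p\to\Box\Box p,\qquad \Box(p\wedge\Box p\to q)\vee\Box(q\wedge\Box q\to p),\qquad \Box(\Box p\to p)\to(\Diamond\Box p\to\Box p).$$
The first is transitivity. If the second failed at $x$, there would be $u,v>x$ with $u\models p\wedge\Box p\wedge\neg q$ and $v\models q\wedge\Box q\wedge\neg p$. Then $u\ne v$; if $u<v$, then $p$ holds at $v$, and if $v<u$, then $q$ holds at $u$: a contradiction. For the third, if $p$ holds everywhere after some $y>x$ and $\Box p\to p$ holds everywhere after $x$, then $p$ holds at $y,y-1,\dots,x+1$ successively.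

Now let a frame validate these three formulas. The first gives (T): put $V(p)=w{\uparrow}$. If (C) fails for $w<u$, $w<v$, put $V(p)=\{u\}\cup u{\uparrow}$ and $V(q)=\{v\}\cup v{\uparrow}$. Using (T), $u\models p\wedge\Box p$, and $u\not\models q$ since $u\neq v$ and $v\not<u$. Likewise $v\models q\wedge\Box q\wedge\neg p$. This refutes the second formula at $w$. For (M), put $V(p)=W\setminus S$. Then $v\models\Box p$, so $w\models\Diamond\Box p$, and $w\not\models\Box p$. By the third formula $\Box(\Box p\to p)$ fails at $w$, so some $s>w$ has $s\models\Box p\wedge\neg p$: that is, $s\in S$ and $s{\uparrow}\cap S=\emptyset$. $\square$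

**Definition (two-counter machines).** A Minsky machine $\mathcal M$ has a finite state set $Q$ containing $q_{in}\ne q_h$ and two counters with values in $\mathbb N$. Each $q\ne q_h$ has one instruction: $\mathrm{Inc}(r,q_1)$ (increment counter $r\in\{1,2\}$, go to $q_1$), or $\mathrm{Jzd}(r,q_1,q_2)$ (if $c_r=0$ go to $q_1$; otherwise decrement $c_r$ and go to $q_2$). It starts in $q_{in}$ with both counters $0$ and halts when it reaches $q_h$.

The halting problem for two-counter machines started with empty counters is $\Sigma^0_1$-complete (Minsky 1967).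

**Theorem 4 (reduction).** There is a computable map $\mathcal M\mapsto\Psi_{\mathcal M}$ from two-counter Minsky machines to unimodal formulas such that

1. if $\mathcal M$ halts, then $\Psi_{\mathcal M}$ is satisfiable in $(\mathbb Z^2,\ll)$;
2. if $\Psi_{\mathcal M}$ is satisfiable in some $(W_1\times W_2,\ll)$ with $(W_1,<),(W_2,<)\in\mathcal Z$, then $\mathcal M$ halts.

*Proof of Theorem A from Theorem 4.* By Lemma 1, $\neg\Psi_{\mathcal M}$ belongs to one of the two fragments iff $\Psi_{\mathcal M}$ is not satisfiable in the corresponding frames $(W_1\times W_2,\ll)$. In both cases $(\mathbb Z^2,\ll)$ is one of these frames, and by Lemma 3 all factors are in $\mathcal Z$. So in both cases $\neg\Psi_{\mathcal M}$ is in the fragment iff $\mathcal M$ does not halt. Non-halting is $\Pi^0_1$-complete by Minsky's theorem, so the fragments are $\Pi^0_1$-hard, hence not r.e. and undecidable. $\square$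

Everything up to the end of Section 10 is the proof of Theorem 4.

## 5. Letters, adjacency, and the formula $\Psi_{\mathcal M}$

Fix $\mathcal M$ and a dummy state $d\notin Q$, used before the run starts.

**Definition (labels).** A label is $\theta=(q,\zeta_1,\zeta_2)$ with $q\in Q\cup\{d\}$ and $\zeta_r\in\{0,1\}$; the intended meaning of $\zeta_r=1$ is "$c_r=0$". The numbers $\delta_0(\theta),\delta_1(\theta),\delta_2(\theta)\in\{0,1\}$ are:

* if $q\in\{d,q_h\}$: all $0$;
* if $q$ has $\mathrm{Inc}(r,\cdot)$: $\delta_r=1$, the others $0$;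
* if $q$ has $\mathrm{Jzd}(r,\cdot,\cdot)$: all $0$ when $\zeta_r=1$; when $\zeta_r=0$, $\delta_r=0$ and the other two (including $\delta_0$) are $1$.

These are the numbers for which (3) performs the instruction. For $\mathrm{Inc}(r,\cdot)$ only $c_r$ changes, by $+1$. For $\mathrm{Jzd}(r,\cdot,\cdot)$ at zero nothing changes. For $\mathrm{Jzd}(r,\cdot,\cdot)$ at a positive value, $c_r$ changes by $0-1$ and the other counter by $1-1=0$.

**Definition (letters).** A letter is $\alpha=(\theta;(\phi_0,e_0),(\phi_1,e_1),(\phi_2,e_2);o_1,o_2)$ with phases $\phi_r\in\mathbb Z_4$, types $e_r\in\{0,1\}$ and flags $o_r\in\{0,1\}$. There are three *tracks*: $r=0$ (the clock), $1$ and $2$.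

The phase counts blocks of the track modulo 4. The type says whether the current block has length $M$ or $M+1$. The flag $o_r$ says whether track $r$ has already started its new block within the current clock block.

**Definition (adjacency).** $(\alpha,\alpha')\in Adj$ iff, with primes for the components of $\alpha'$:

* (a) for each $r=0,1,2$: either $(\phi'_r,e'_r)=(\phi_r,e_r)$ ("$r$ continues"), or $\phi_r'=\phi_r+1$ and $e'_r=\delta_r(\theta')$ ("$r$ steps");
* (b) if $0$ continues: $\theta'=\theta$, and for $r=1,2$: if $r$ steps, then $o_r=0$ and $o'_r=1$; if $r$ continues, then $o'_r=o_r$;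
* (c) if $0$ steps: $o_1=o_2=1$; for $r=1,2$: $\zeta'_r=o'_r=1$ if $r$ steps, and $\zeta'_r=o'_r=0$ if $r$ continues; and $q'$ is as follows. If $q=d$: $q'\in\{d,q_{in}\}$ and $\zeta'_1=\zeta'_2=1$. If $q=q_h$: $q'=q_h$. If $q$ has $\mathrm{Inc}(r,q_1)$: $q'=q_1$. If $q$ has $\mathrm{Jzd}(r,q_1,q_2)$: $q'=q_1$ if $\zeta_r=1$, and $q'=q_2$ if $\zeta_r=0$.

As an example, let $q_{in}$ have $\mathrm{Inc}(1,q_1)$ and $q_1$ have $\mathrm{Jzd}(1,q_h,q_1)$. The run is $(q_{in},0,0),(q_1,1,0),(q_1,0,0),(q_h,0,0)$. Take $M=2$. The triples $(\delta_0,\delta_1,\delta_2)$ for steps $0,1,2$ are $(0,1,0)$, $(1,0,1)$, $(0,0,0)$. So the clock blocks start at $\tau_0=0$, $\tau_1=2$, $\tau_2=5$, $\tau_3=7$; those of track 1 start at $0,3,5,7$, and those of track 2 at $0,2,5,7$. The word reads as follows, with pairs $(\phi_r,e_r)$: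

| $n$ | $-1$ | $0$ | $1$ | $2$ | $3$ | $4$ | $5$ | $6$ | $7$ |
|---|---|---|---|---|---|---|---|---|---|
| state | $d$ | $q_{in}$ | $q_{in}$ | $q_1$ | $q_1$ | $q_1$ | $q_1$ | $q_1$ | $q_h$ |
| $\zeta_1\zeta_2$ | 11 | 11 | 11 | 01 | 01 | 01 | 11 | 11 | 11 |
| track 0 | 3,0 | 0,0 | 0,0 | 1,1 | 1,1 | 1,1 | 2,0 | 2,0 | 3,0 |
| track 1 | 3,0 | 0,1 | 0,1 | 0,1 | 1,0 | 1,0 | 2,0 | 2,0 | 3,0 |
| track 2 | 3,0 | 0,0 | 0,0 | 1,1 | 1,1 | 1,1 | 2,0 | 2,0 | 3,0 |
| $o_1o_2$ | 11 | 11 | 11 | 01 | 11 | 11 | 11 | 11 | 11 |

Between positions 1 and 2 the clock steps, track 1 continues and track 2 steps; so (c) demands $\zeta_1'=o'_1=0$ and $\zeta'_2=o'_2=1$, as in the table. Between 2 and 3 only track 1 steps, and $o_1$ goes from $0$ to $1$, as (b) demands.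

**Variables and abbreviations.** The variables are $p_0,p_1,p_2,h$; $p'_0,p'_1,p'_2,h'$; and one variable per letter. Put $p=p_0\vee p_1\vee p_2$ and $p'=p'_0\vee p_1'\vee p'_2$. For a property of letters, $[\cdot]$ is the disjunction of the letters with this property: $[r{:}\phi,e]$ means $(\phi_r,e_r)=(\phi,e)$, $[r{:}\phi]$ means $\phi_r=\phi$, and $[d]$, $[q_h]$ mean that the state is $d$, $q_h$. The formula $\lambda_k$ ($k=1,2,3$) says "at least $k$ of $\Diamond p_0',\Diamond p'_1,\Diamond p'_2$ hold". Indices of $p_c$ are mod 3.

**Definition (the formula).** $\Gamma$ is the conjunction of: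

* (Γ1) $p_i\to\neg p_j$ $(i\ne j)$; $\ p\to\neg h$; $\ p\to\neg\Diamond p$;
* (Γ2) $\Diamond\Diamond p\to\Diamond p_0\wedge\Diamond p_1\wedge\Diamond p_2$;
* (Γ3) $\neg\Diamond\Diamond p\to\neg(\Diamond p_0\wedge\Diamond p_1\wedge\Diamond p_2)$;
* (Γ4) $\neg\Diamond\Diamond p\to\big(\Diamond h\leftrightarrow\bigvee_{i<j}(\Diamond p_i\wedge\Diamond p_j)\big)$;
* (Γ5) (Γ1)–(Γ4) with $p'_i,p',h'$ in place of $p_i,p,h$; and $p'\to\Diamond p$;
* (Γ6) $p\to$ exactly one letter holds;
* (Γ7) $\neg\big(\Diamond(p_c\wedge\alpha)\wedge\Diamond(p_{c+1}\wedge\beta)\wedge\neg\Diamond p_{c+2}\big)$ for all $c\in\mathbb Z_3$, $(\alpha,\beta)\notin Adj$;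
* (Γ8) $\lambda_{1+e}\to\Diamond(p\wedge\neg[r{:}\phi,e])$ for all $r,\phi,e$;
* (Γ9) $\Diamond(p\wedge[r{:}\phi-1])\wedge\Diamond(p\wedge[r{:}\phi,e])\wedge\Diamond(p\wedge[r{:}\phi+1])\to\lambda_{2+e}$ for all $r,\phi,e$.

$$\Psi_{\mathcal M}=\Box\Gamma\wedge\Diamond^6(p\wedge[d])\wedge\Diamond^6(p\wedge[q_h]).$$

Clearly $\Psi_{\mathcal M}$ is computable from $\mathcal M$. (Γ1)–(Γ4) are about the ribbon, with $h$ as a guard just behind it; (Γ5) is about the ruler; (Γ7) is adjacency; (Γ8) bounds blocks of type $e$ from above by $M+e$, and (Γ9) bounds them from below. In (Γ9) we want the block of phase $\phi$ to be surrounded, and this is why phases are taken mod 4. With phases mod 3, a window meeting three consecutive blocks shows all three phases, so the premise would hold for the phase of an end block too, which need not lie wholly in the window. The proof below shows that mod 4 this does not happen.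

## 6. A halting run gives a model on $\mathbb Z^2$

We prove Theorem 4(1). Let $(q_m,c_1(m),c_2(m))$, $0\le m\le H$, be the halting run, $q_H=q_h$, so $H\ge1$.

**Step 1: extend the run to all $m\in\mathbb Z$ and define the block boundaries.** For $m>H$ let state and counters be as at $H$; for $m<0$ let $q_m=d$ and both counters be $0$. Put $\theta_m=(q_m,\zeta_1,\zeta_2)$ with $\zeta_r=1$ iff $c_r(m)=0$. For all $m\in\mathbb Z$ and $r=1,2$,
$$c_r(m+1)=c_r(m)+\delta_r(\theta_m)-\delta_0(\theta_m).\tag{4}$$
For $0\le m<H$ this was checked after the definition of $\delta$; elsewhere all $\delta$ are $0$ and the counters do not change. Fix $M\ge2$ with $M>c_r(m)$ for all $r,m$. Let $\tau_0=0$, $\tau_{m+1}=\tau_m+M+\delta_0(\theta_m)$ for all $m\in\mathbb Z$, $t_0(m)=\tau_m$, and $t_r(m)=\tau_m+c_r(m)$ for $r=1,2$. By (4), for $r=0,1,2$,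
$$t_r(m+1)=t_r(m)+M+\delta_r(\theta_m),\qquad \tau_m\le t_r(m)<\tau_{m+1}.\tag{5}$$

**Step 2: define the word.** If $\tau_m\le n<\tau_{m+1}$, then $w_n$ has label $\theta_m$ and, for $r=1,2$, $o_r=1$ iff $t_r(m)\le n$. If $t_r(m)\le n<t_r(m+1)$, then $w_n$ has $(\phi_r,e_r)=(m\bmod4,\delta_r(\theta_m))$. Call $[t_r(m),t_r(m+1))$ a block of track $r$; by (5) its length is $M+e$, where $e=\delta_r(\theta_m)$ is its type.

**Step 3: check that $(w_{n-1},w_n)\in Adj$ for all $n$.** Track $r$ steps exactly at the positions $n=t_r(m)$. By (5) the label at $t_r(m)$ is $\theta_m$, so the new type is $\delta_r$ of the new label, and (a) holds.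

For (b), let $\tau_m<n<\tau_{m+1}$. The label does not change at $n$. By (5) track $r$ steps at $n$ iff $n=t_r(m)$, which is exactly when $o_r$ changes from $0$ to $1$; otherwise $o_r$ is unchanged.

For (c), let $n=\tau_m$. Then $o_r=1$ at $\tau_m-1$, since $t_r(m-1)\le\tau_m-1$. Track $r$ steps at $\tau_m$ iff $t_r(m)=\tau_m$ iff $c_r(m)=0$ iff $\zeta_r(\theta_m)=1$, and $t_r(m)=\tau_m$ holds iff $o_r=1$ at $\tau_m$. As to the state: if $m\le0$, it goes from $d$ to $d$ or $q_{in}$, and both counters are $0$ at $m$, so $\zeta_1=\zeta_2=1$. If $1\le m\le H$, it follows the instruction of $q_{m-1}$, where $\zeta_r=1$ iff $c_r(m-1)=0$. If $m>H$, it stays $q_h$.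

**Step 4: the valuation, and what a point sees.** At $(n,-n)$ let $p_{n\bmod3}$ and the letter $w_n$ hold; at $(n,-n-1)$ let $h$ hold; at $(k,-k-M)$ let $p'_{k\bmod3}$ hold; at $(k,-k-M-1)$ let $h'$ hold; nothing else. Let $z=(x,y)$ have depth $s=-(x+y)$. By Section 3, $z$ sees the $\ell=\max(0,s-1)$ positions from $x+1$ to $x+s-1$, it sees $\max(0,s-M-1)$ $p'$-points with consecutive $k$, and (2) holds. In the same way it sees $\max(0,s-2)$ $h$-points and $\max(0,s-M-2)$ $h'$-points. Also $z\models\Diamond p$ iff $s\ge2$, and $z\models\Diamond\Diamond p$ iff $s\ge4$.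

**Step 5: check $\Gamma$ at every point.**

(Γ1)–(Γ4). The number of colors seen is $0$ for $s\le1$, $1$ for $s=2$, $2$ for $s=3$, and $3$ for $s\ge4$; and $\Diamond h$ holds iff $s\ge3$. Points in $p$ have depth $0$ and $h$-points have depth $1$, so $p$ excludes $h$ and $\Diamond p$. Thus (Γ1)–(Γ4) hold.

(Γ5). For the primed copy everything is shifted in depth by $M$. A $p'$-point has depth $M\ge2$, hence sees $p$.

(Γ6) is clear.

(Γ7). A point seeing colors $c,c+1$ but not $c+2$ sees exactly two positions $n,n+1$, and then $n\equiv c$ mod 3. Its letters are $w_n$ and $w_{n+1}$, and $(w_n,w_{n+1})\in Adj$.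

(Γ8). Let $\lambda_{1+e}$ hold, so $\ell\ge M+1+e$ by (2). If all positions seen had $[r{:}\phi,e]$, they would lie in one block, since consecutive blocks have different phases. This block has type $e$ and length $M+e<\ell$: impossible.

(Γ9). Let phases $\phi-1$, $\phi$ (with type $e$) and $\phi+1$ of track $r$ be seen. The window meets consecutive blocks number $m_1,\dots,m_2$ with $m_2-m_1\ge2$. If $m_2-m_1=2$, the phases $m_1,m_1+1,m_1+2$ mod 4 form the set $\{\phi-1,\phi,\phi+1\}$, whose missing residue is $\phi+2$. So $m_1+3\equiv\phi+2$, and the middle block is the only one of phase $\phi$. It has type $e$, and it lies wholly in the window together with a position on each side. Thus $\ell\ge M+e+2$. If $m_2-m_1\ge3$, at least two whole blocks and two more positions lie in the window, so $\ell\ge2M+2\ge M+3\ge M+2+e$. In both cases $\lambda_{2+e}$ holds by (2).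

**Step 6: find a point satisfying $\Psi_{\mathcal M}$.** $\Gamma$ holds everywhere. Let $K=\tau_H+10$. From $(-K,-K)$ six $\ll$-steps reach $(-1,1)$, which has state $d$, and also $(\tau_H,-\tau_H)$, which has state $q_h$, because all coordinate differences are at least $6$. So $\Psi_{\mathcal M}$ holds at $(-K,-K)$. This proves Theorem 4(1).

## 7. Columns, rows and predecessors in frames of $\mathcal Z$

For Sections 7–10, let $(W_1,<),(W_2,<)\in\mathcal Z$ and let $\Psi_{\mathcal M}$ hold at $\rho=(r_1,r_2)$. Let $\Omega=r_1{\uparrow}\times r_2{\uparrow}$. Then $\Gamma$ holds on $\Omega$, and every point seen from $\Omega$ is in $\Omega$. We call the elements of $r_1{\uparrow}$ *columns* and those of $r_2{\uparrow}$ *rows*. All conditions are symmetric under exchanging the two coordinates. Write $u\ge x$ for "$u=x$ or $x<u$".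

The purpose of this section is to recover from (M) as much of the order of $\mathbb Z$ as we need: a predecessor function below irreflexive points. The facts are stated for $r_1{\uparrow}$; they hold likewise for $r_2{\uparrow}$.

**(F0)** *If $w<w$ and $w<u$, then $u<w$.* Otherwise (M) with $S=\{w\}$, base $w$ and $v=u$ applies, since $w\in S\cap w{\uparrow}$ and $S\cap u{\uparrow}=\emptyset$, and it yields $w\not<w$.

Consequences. A reflexive column $w$ satisfies $u<w$ for *all* columns $u$: by (C), $u<w$, $u=w$ or $w<u$, and each case gives $u<w$. If $x$ is an irreflexive column, then for each column $u$ exactly one of $u<x$, $u=x$, $x<u$ holds: at least one by (C), and two of them together would give $x<x$ by (T). Every column $u<x$ is irreflexive, as a reflexive $u$ would satisfy $x<u<x$.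

**(F1)** *If $x$ is an irreflexive column, there is a greatest element $x^-$ of $\{r_1\}\cup r_1{\uparrow}$ below $x$, and for columns $u$: $u>x^-$ iff $u\ge x$.* First, $r_1$ is irreflexive, for otherwise (F0) gives $x<r_1<x$. If no column is below $x$, then $x^-=r_1$, and every column is both $>r_1$ and $\ge x$. Otherwise apply (M) with base $r_1$, $v=x$ and $S=\{u\in r_1{\uparrow}:u<x\}$; here $S\cap x{\uparrow}=\emptyset$ as $x$ is irreflexive. We get $s\in S$ with no element of $S$ above it, so by (C) every other element of $S$ is $<s$. Put $x^-=s$. A column $u>s$ is not in $S$, so $u\ge x$; conversely $u\ge x$ gives $u>s$.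

**(F2)** *There is no infinite sequence of columns $x_0<x_1<\cdots$ all below an irreflexive column $u$.* Otherwise (M) with $S=\{x_n:n\ge0\}$, base $r_1$, $v=u$ would give an $x_n$ with no element of $S$ above it, but $x_{n+1}>x_n$.

Write $x^{(0)}=x$ and $x^{(k+1)}=(x^{(k)})^-$, defined when $x^{(k)}$ is an irreflexive column. In $\mathbb Z$, $x^{(k)}=x-k$.

**(F3)** *If $u\le u'$ are irreflexive columns and $u^{(k)}\in r_1{\uparrow}$, then $u'^{(k)}\in r_1{\uparrow}$ and $u'^{(k)}\ge u^{(k)}$.* The case $u=u'$ is trivial. If $u<u'$ and $k\ge1$, then $u^-<u\le u'^-$, so $u'^-$ is a column, $u^-\le u'^-$, and both are irreflexive, being below irreflexive columns; iterate. *Moreover, if $u,u'$ are irreflexive columns with $u^-=u'^-=x$ a column, then $u=u'$.* Indeed $u<u'$ would give $x<u\le u'^-=x$, while $x$ is irreflexive; the case $u'<u$ is the same. In this situation we write $u=x^+$ and say that $x^+$ exists.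

**Definition.** $G_k$ is the set of $(x,y)\in\Omega$ with $x,y$ irreflexive, $x^{(k)}\in r_1{\uparrow}$ and $y^{(k)}\in r_2{\uparrow}$. Clearly $G_{k+1}\subseteq G_k$.

**(G)** *If $\rho\ll z_1\ll\dots\ll z_k\ll(x,y)$ and $x$ is irreflexive, then $x^{(k)}\in r_1{\uparrow}$; likewise for $y$.* Let $c_1<\dots<c_k<x$ be the first coordinates of the $z_i$, which are columns. Then $c_k\le x^-$, so $x^-$ is an irreflexive column and $c_{k-1}<x^-$, so $c_{k-1}\le x^{(2)}$, and so on down to $c_1\le x^{(k)}$.

## 8. The $p$-points form a chain

Let $S=\{z\in\Omega:z\models p\}$ and $S(z)=\{s\in S:z\ll s\}$. Let $c(z)$ be the set of colors $i$ with $z\models\Diamond p_i$. Let $D=\{z\in\Omega:S(z)\ne\emptyset\}$ and $D_2=\{z\in\Omega:z\models\Diamond\Diamond p\}$. By transitivity $D_2\subseteq D$. From $\Gamma$ we read off three tools, valid for $z\in\Omega$.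

* (AC) No two points of $S$, equal or not, are $\ll$-related. This is (Γ1).
* (D2) $z\in D_2$ iff $|c(z)|=3$. This is (Γ2) and (Γ3).
* (H) If $z\notin D_2$, then $z\models\Diamond h$ iff $|c(z)|=2$. This is (Γ4), since $|c(z)|\ne3$ by (D2).

The typical argument has the following shape. A point two steps before $S$ is in $D_2$, so it sees all three colors. (AC) confines the points it can see to few rows. Then some point that is only one step before $S$ sees all colors too, so it is in $D_2$, and this puts a point of $S$ where (AC) forbids it.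

**Lemma 5 (no reflexive coordinates).** Let $a=(x,y)\in S$. Not both of $x,y$ are reflexive. If $y$ is irreflexive and $y^{(2)}\in r_2{\uparrow}$, then $x$ is irreflexive; symmetrically with coordinates exchanged.

*Proof.* If both are reflexive, then $a\ll a$, against (AC). Let $y$ be irreflexive, $y^{(2)}\in r_2{\uparrow}$, and suppose that $x$ is reflexive. As $x<x$, we have $(x,y^{(2)})\ll(x,y^-)\ll a$. So $(x,y^{(2)})\in D_2$, and it sees all colors.

Let $(w,v)\in S((x,y^{(2)}))$; so $w>x$, and $v\ge y^-$ by (F1). If $v>y$, then $a\ll(w,v)$, against (AC). If $v=y^-$, then $w<x$ by (F0), so $(w,v)\ll a$, against (AC). Hence $v=y$, and $(w,v)$ is seen from $(x,y^-)$ too.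

So $c((x,y^-))$ contains all colors and $(x,y^-)\in D_2$ by (D2): $(x,y^-)\ll(w',v')\ll s\in S$. Then $v'\ge y$, so $s$ has row $>y$ and column $>x$. That is, $a\ll s$, against (AC). $\square$

**Lemma 6 (one point per row and column).** Let $a=(x,y)\in S\cap G_2$. Then $S$ has no point $(w,y)$ with $w>x$ and no point $(x,v)$ with $v>y$.

*Proof.* Let $R=\{w>x:(w,y)\in S\}$. We show $R=\emptyset$; the statement on column $x$ is symmetric.

**Step 1: what the points just below row $y$ see.** *For $u\ge x$: $S((u,y^-))=\{(w,y):w\in R,\ w>u\}$, and $(u,y^-)\notin D_2$.* Let $(w,v)\in S$ with $w>u$ and $v\ge y$. Then $w>x$, so $v>y$ contradicts (AC) with $a$. Hence $v=y$ and $w\in R$; the other inclusion is clear. If $(u,y^-)\ll(w',v')\ll s\in S$, then $w'>x$ and $v'\ge y$, so $a\ll s$, against (AC).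

**Step 2: bound $R$, and exclude reflexive elements from it.** *If $R\ne\emptyset$, there is a column $u_1$ such that no $w\in R$ satisfies $w>u_1$.* Suppose $R\ne\emptyset$ and for every column $u$ some $w\in R$ has $u<w$. Take $w'\in R$ and then $w\in R$ with $w'<w$. Now $(x,y^{(2)})\ll(w',y^-)\ll(w,y)\in S$, so $(x,y^{(2)})\in D_2$ sees all colors. Let $(w_1,v)\in S((x,y^{(2)}))$; so $w_1>x$ and $v\ge y^-$. The case $v>y$ is excluded by (AC) with $a$. The case $v=y^-$ is excluded by (AC) too: some $w_2\in R$ has $w_1<w_2$, and $(w_1,y^-)\ll(w_2,y)$. So $v=y$, and the point is seen from $(x,y^-)$. Thus $|c((x,y^-))|=3$, i.e. $(x,y^-)\in D_2$, against Step 1.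

*Consequently all elements of $R$ are irreflexive*, since a reflexive $w\in R$ would satisfy $w>u_1$ by (F0).

**Step 3: no guard strictly above $a$.** *There is no $h$-point $(w,v)$ with $w>x$, $v>y$.* Otherwise $a\models\Diamond h$. But $c(a)=\emptyset$ by (AC), so $a\notin D\supseteq D_2$, and (H) is contradicted.

**Step 4: use the guards to show that row $y$ shows at most one color.** *For all $u\ge x$: $|c((u,y^-))|\le1$.* Size $3$ is excluded by Step 1 and (D2). Let $U=\{u\ge x:|c((u,y^-))|=2\}$ and suppose $U\ne\emptyset$. Then $R\ne\emptyset$ by Step 1; take $u_1$ from Step 2. If $u>u_1$ and $u\ge x$, then no $w\in R$ is $>u$, so $c((u,y^-))=\emptyset$ by Step 1. Hence $U\cap u_1{\uparrow}=\emptyset$. By (M) with base $r_1$ and $v=u_1$, there is $m\in U$ with $m{\uparrow}\cap U=\emptyset$.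

From $(m,y^-)$ one sees two points $(w_1,y),(w_2,y)\in S$ of different colors and, by (H), an $h$-point $(w_3,v_3)$ with $w_3>m$ and $v_3\ge y$. By Step 3, $v_3=y$. As $p\to\neg h$ and colors exclude each other, $w_1,w_2,w_3$ are pairwise distinct. They have a least element $u$, the other two being $>u$: $w_1,w_2$ are irreflexive by Step 2, and $w_3$, if reflexive, is above both by (F0).

Now $u>m\ge x$, so $u\notin U$ and $|c((u,y^-))|\le1$. As $(u,y^-)\notin D_2$, (H) gives $(u,y^-)\not\models\Diamond h$. But if $u=w_3$, then $(u,y^-)$ sees $(w_1,y)$ and $(w_2,y)$, two colors. And if $u\in\{w_1,w_2\}$, then $(u,y^-)$ sees the $h$-point $(w_3,y)$. Contradiction.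

Taking $u=x$ and using (H): $(x,y^-)\not\models\Diamond h$, so *there is no $h$-point $(w,y)$ with $w>x$*. By symmetry (using $x^{(2)}\in r_1{\uparrow}$) *there is no $h$-point $(x,v)$ with $v>y$*.

**Step 5: the point just below $a$ sees one color only.** *Let $z_0=(x^-,y^-)$. All points of $S(z_0)$ have the color of $a$.* A point $(w,v)$ seen from $z_0$ has $w\ge x$, $v\ge y$ by (F1). So $z_0\notin D_2$; otherwise $z_0\ll(w',v')\ll s\in S$ with $w'\ge x$, $v'\ge y$, and $a\ll s$. An $h$-point seen from $z_0$ would have $w>x$ and $v>y$ (excluded by Step 3), or lie in row $y$ with $w>x$ or in column $x$ with $v>y$ (both excluded by Step 4), or equal $a$ (excluded by $p\to\neg h$). So $z_0\not\models\Diamond h$, and by (H) $|c(z_0)|\neq2$. By (D2) $|c(z_0)|\ne3$. Since $z_0\ll a$, $|c(z_0)|=1$.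

**Step 6: conclude $R=\emptyset$.** Suppose not. By Step 2 and (M), applied to $R$ with base $r_1$ and $v=u_1$, $R$ has an element $m$ with no element of $R$ above it. Let $z=(x^-,y^{(2)})$. Then $z\ll(x,y^-)\ll(m,y)$, so $z\in D_2$ sees all colors. A point $(w,v)\in S(z)$ has $w\ge x$ and $v\ge y^-$. Either $v\ge y$, so that it is in $S(z_0)$ and has the color of $a$. Or $v=y^-$, and then $w\ge m$: as $m$ is irreflexive, otherwise $w<m$ and $(w,y^-)\ll(m,y)$, against (AC). So both other colors occur at points $(w,y^-)\in S$ with $w\ge m$.

Let $z''=(m^-,y^{(2)})$. It is in $\Omega$, since $m>x$ gives $m^-\ge x$. It sees all colors: those two, at the points just found, and the color of $(m,y)$, which is that of $a$ because $(m,y)\in S(z_0)$. So $z''\in D_2$: $z''\ll(w',v')\ll(w,v)\in S$ with $w>w'\ge m$ and $v>v'\ge y^-$. Hence $v\ge y$ and $w>m>x$. By (AC) with $a$, $v=y$. Then $w\in R$ and $w>m$, a contradiction. $\square$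

**Lemma 7 (neighbors).** Let $a=(x,y)\in S\cap G_4$. Then $x^+$ and $y^+$ exist, $(x^+,y^-)\in S$ and $(x^-,y^+)\in S$, and the colors of $(x^-,y^+),a,(x^+,y^-)$ are pairwise distinct.

*Proof.* **Step 1: find one point in the next row and one in the previous column.** *For $a\in S\cap G_3$ there is exactly one $S$-point $(w,y^-)$ with $w>x$ and exactly one $S$-point $(x^-,v)$ with $v>y$; here $w$ and $v$ are irreflexive, and the colors of these two points and of $a$ are pairwise distinct.*

Let $z_0=(x^-,y^-)$. A point of $S(z_0)$ has column $\ge x$ and row $\ge y$. By (AC) these are not both strict, and by Lemma 6 not exactly one is strict. So $S(z_0)=\{a\}$. Since $(x^{(2)},y^{(2)})\ll z_0\ll a$, the point $(x^{(2)},y^{(2)})$ of $\Omega$ is in $D_2$ and sees all colors.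

Let $(w,v)\in S$ be seen from it; so $w\ge x^-$ and $v\ge y^-$. Then $(w,v)=a$, or $v=y^-$, or $w=x^-$. It is not $(x^-,y^-)$, since $z_0\ll a$. It is not $(x,y^-)$: this point would be in $S\cap G_2$ (as $y^{(3)}\in r_2{\uparrow}$) with $a$ above it in its column, against Lemma 6. Similarly it is not $(x^-,y)$. So the points other than $a$ have the form $(w,y^-)$ with $w>x$ or $(x^-,v)$ with $v>y$.

If $(w,y^-)\in S$ with $w>x$, then $w$ is irreflexive by Lemma 5, as $(y^-)^{(2)}=y^{(3)}\in r_2{\uparrow}$. Also $(w,y^-)\in G_2$ by (F3). So by Lemma 6 there is at most one such point: of two, the left one would have the other to its right in its row. Likewise for column $x^-$. As two colors besides that of $a$ must be seen, the claim follows.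

**Step 2: show that the point in the next row is in the next column.** Let $a\in S\cap G_4$ and let $b=(w,y^-)$ be as in Step 1. By (F3), $b\in S\cap G_3$. So by Step 1 for $b$, row $y^{(2)}$ has exactly one $S$-point with column $>w$. Row $y^{(2)}$ has no other $S$-point $(w',y^{(2)})$ with $w'>x$: if $w'<w$, then $(w',y^{(2)})\ll b$, against (AC); if $w'=w$, then $(w,y^{(2)})\in G_2$ has $b$ above it in its column, against Lemma 6.

Let $z=(x,y^{(3)})\in\Omega$. A point $(w',v)\in S(z)$ has $w'>x$ and $v\ge y^{(2)}$. Here $v>y$ is excluded by (AC) with $a$, and $v=y$ by Lemma 6 for $a$; so $v\in\{y^-,y^{(2)}\}$. Thus $S(z)$ consists of $b$ and one point in row $y^{(2)}$, so $|c(z)|\le2$ and $z\notin D_2$. If $x<u<w$ for some column $u$, then $z\ll(u,y^{(2)})\ll b$ gives $z\in D_2$, a contradiction. So $w^-=x$, i.e. $w=x^+$. The other neighbor is treated symmetrically, and the colors are distinct by Step 1. $\square$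

**Lemma 8 (chains).** Let $a=(x,y)\ne a'=(x',y')$ be in $S\cap G_4$. Up to exchanging $a,a'$: $x<x'$, $y>y'$, and there are $L\ge1$ and $a_n=(x_n,y_n)\in S\cap G_4$ $(0\le n\le L)$ with $a_0=a$, $a_L=a'$, $x_{n+1}=x_n^+$, $y_{n+1}=y_n^-$. Consecutive $a_n$ have different colors, and any three consecutive have three different colors. The columns $w$ with $x_0\le w\le x_L$ are exactly the $x_n$; the rows $v$ with $y_L\le v\le y_0$ are exactly the $y_n$.

*Proof.* **Step 1: walk from $a$ to $a'$ by neighbors.** $x\ne x'$ and $y\ne y'$ by Lemma 6; with (AC), after exchanging if necessary, $x<x'$ and $y>y'$. Put $a_0=a$. Given $a_n\in S\cap G_4$ with $x_n<x'$, we have $y_n>y'$, since $y_n<y'$ contradicts (AC) and $y_n=y'$ contradicts Lemma 6. Let $a_{n+1}=(x_n^+,y_n^-)$, which is in $S$ by Lemma 7. By (F1), $x_n^+\le x'$ and $y_n^-\ge y'$. By (F3), $a_{n+1}\in G_4$, as $x_n^+\ge x_n$ and $y_n^-\ge y'$. By (F2) the process stops, and then $x_L=x'$; now $a_L=a'$ by Lemma 6.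

**Step 2: colors.** As $x_n^-=x_{n-1}$ and $y_n^+=y_{n-1}$ for $1\le n\le L$, the neighbors of $a_n$ in Lemma 7 are $a_{n-1}$ (if $n\ge1$) and $a_{n+1}$ (if $n<L$). The color statements follow.

**Step 3: nothing lies between.** If $x_0\le w\le x_L$, let $n$ be maximal with $x_n\le w$. If $n=L$, then $w=x_L$. If $n<L$, then $w\not\ge x_{n+1}$, so $w\not>x_n$ by (F1), so $w=x_n$. If $y_L\le v\le y_0$, let $n$ be minimal with $y_n\le v$. If $n=0$, then $v=y_0$. If $n>0$, then $v\not\ge y_{n-1}$, so $v\not>y_n$ by (F1), so $v=y_n$. $\square$

**Lemma 9 (windows).** In Lemma 8, for $0\le i\le j\le L$ put $z_{ij}=(x_i^-,y_j^-)\in\Omega$. Then $S(z_{ij})=\{a_i,\dots,a_j\}$.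

*Proof.* The inclusion $\supseteq$ is clear. Let $(w,v)\in S(z_{ij})$, so $w\ge x_i$ and $v\ge y_j$. If $w>x_j$, then $v>y_j$ contradicts (AC) with $a_j$, and $v=y_j$ contradicts Lemma 6 for $a_j$. So $x_i\le w\le x_j$, and $w=x_n$ with $i\le n\le j$. Now $v>y_n$ contradicts Lemma 6 for $a_n$. If $v<y_n$, then $v=y_l$ with $n<l\le j$, and $(x_n,y_l)\in S\cap G_4$ has $a_l$ to its right in its row, against Lemma 6. So $v=y_n$ and $(w,v)=a_n$. $\square$

## 9. The $p'$-points lie at constant distance from the chain

Let $S'=\{z\in\Omega:z\models p'\}$. The proofs of Lemmas 5–8 used only (Γ1)–(Γ4), so by (Γ5) these lemmas hold for $S'$ too. Fix a chain $a_0,\dots,a_L$ in $S$ as in Lemma 8, and let $S'_0=\{(w,v)\in S':w\ge x_0,\ v\ge y_L\}$.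

**Lemma 10 (the ruler).** There is $M\in\{2,3,\dots\}\cup\{\infty\}$ with $S'_0=\{(x_k,y_{k+M}):0\le k,\ k+M\le L\}$ (empty if $M=\infty$). For $0\le i\le j\le L$, $\ell=j-i+1$ and $k\in\{1,2,3\}$: $z_{ij}\models\lambda_k$ iff $\ell\ge M+k$.

*Proof.* **Step 1: place the points of $S'_0$ on the grid of the chain.** If $S'_0=\emptyset$, put $M=\infty$. Let $(w,v)\in S'_0$. By $p'\to\Diamond p$ it sees some $s\in S$. Then $s\in S(z_{0L})$, so by Lemma 9 $s=a_n$ for some $n$, and $x_0\le w<x_n$, $y_L\le v<y_n$. By Lemma 8, $w=x_k$ and $v=y_l$ with $k<n<l$. Thus $(x_k,y_l)\in G_4$ and $l-k\ge2$.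

**Step 2: show that $l-k$ is constant.** By Lemma 7 for $S'$, if $(x_k,y_l)\in S'_0$, then $(x_{k+1},y_{l+1})\in S'_0$ if $l<L$, and $(x_{k-1},y_{l-1})\in S'_0$ if $k>0$. Shifting back, $(x_0,y_{l-k})\in S'_0$. By Lemma 6 for $S'$, column $x_0$ contains at most one point of $S'_0$, so $l-k=:M$ is constant on $S'_0$. Shifting $(x_0,y_M)$ forward gives all $(x_k,y_{k+M})$ with $k+M\le L$. This is the first claim.

**Step 3: count what a window sees.** The $S'$-points seen by $z_{ij}$ have column $\ge x_i\ge x_0$ and row $\ge y_j\ge y_L$, so they are the $(x_k,y_{k+M})\in S'_0$ with $i\le k$ and $k+M\le j$. These are exactly $\max(0,\ell-M)$ consecutive ones. By Lemma 7 for $S'$, two consecutive ones have different colors and three consecutive ones have all three colors. So at least $k$ colors are seen iff $\ell-M\ge k$. $\square$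

This is (2) again, now forced and not arranged.

## 10. Reading a halting run off a chain

**Step 1: obtain the chain and its letters.** By the $\Diamond^6$-conjuncts there are $a^d,a^h\in S$ with letters in $[d]$ and $[q_h]$ respectively, each reached by some $\rho\ll z_1\ll\dots\ll z_5\ll a$. By Lemma 5 at least one coordinate of $a$ is irreflexive. By (G) its second predecessor lies in $r_i{\uparrow}$, so by Lemma 5 the other coordinate is irreflexive too. By (G) again, with $k=5$, $a\in G_5\subseteq G_4$. So $a^d,a^h\in S\cap G_4$. They are distinct by (Γ6). Let $a_0,\dots,a_L$ be the chain between them (Lemma 8) and $w_n$ the letter of $a_n$.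

Consecutive colors differ by $\pm1$ mod 3, and two successive differences are equal, since otherwise $a_n$ and $a_{n+2}$ would have the same color. So the color of $a_n$ is $\kappa+\varepsilon n$ mod 3 with constant $\varepsilon\in\{1,-1\}$. Exchanging the coordinates reverses the chain, and all hypotheses are symmetric under this exchange, so we may assume $\varepsilon=1$. By Lemma 9, $z_{n,n+1}$ sees in $S$ exactly $a_n,a_{n+1}$, of colors $c=\kappa+n$ and $c+1$. By (Γ7), $(w_n,w_{n+1})\in Adj$ for $0\le n<L$.

**Step 2: orient the word from $d$ to $q_h$.** By (b) and (c), after state $q_h$ only $q_h$ occurs. As $\{a_0,a_L\}=\{a^d,a^h\}$, $w_0$ has state $d$ and $w_L$ has state $q_h$. Say that track $r$ *steps at $n$* ($1\le n\le L$) if it steps from $w_{n-1}$ to $w_n$.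

**Step 3: cut the word into clock blocks.** Let $\tau_0$ be the least $n$ such that $w_n$ has state $\neq d$; $\tau_0\ge1$. By (b) the clock steps at $\tau_0$, and by (c) the state there is $q_{in}$ and $\zeta_1=\zeta_2=1$. Let $\tau_0<\tau_1<\dots<\tau_K\le L$ be all clock steps $\ge\tau_0$. By (b) the label is constant, $=\theta_m=(q_m,\cdot,\cdot)$, on $[\tau_m,\tau_{m+1})$ for $m<K$, and on $[\tau_K,L]$ for $m=K$. Here $q_0=q_{in}$ and $q_K=q_h\ne q_{in}$, so $K\ge1$. By (c) all $q_m\in Q$.

**Step 4: show that each counter track steps once per clock block.** Let $r\in\{1,2\}$ and $m<K$. By (c) at $\tau_m$, the flag $o_r$ of $w_{\tau_m}$ is $1$ iff $r$ steps at $\tau_m$. By (b), inside the block a step of $r$ requires $o_r=0$ and changes it to $1$; otherwise $o_r$ is kept. By (c) at $\tau_{m+1}$, $o_r=1$ at $\tau_{m+1}-1$. So $r$ steps exactly once in $[\tau_m,\tau_{m+1})$, say at $t_r(m)$. For $m\le K-1$ put $c_r(m)=t_r(m)-\tau_m$. By (c) at $\tau_m$,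
$$\theta_m\text{ has }\zeta_r=1\iff t_r(m)=\tau_m\iff c_r(m)=0 .\tag{6}$$
In particular $c_r(0)=0$, by Step 3.

**Step 5: measure block lengths with the ruler.** Let $M$ be as in Lemma 10.

**Lemma 11.** If $r\in\{0,1,2\}$ steps at $s$ and at $t+1$ and nowhere in between ($1\le s\le t<t+1\le L$), and $e$ is the (constant) value of $e_r$ on $s,\dots,t$, then $M$ is finite and $t-s+1=M+e$.

*Proof.* Let $\phi$ be the phase of track $r$ on $[s,t]$; the phase is $\phi-1$ at $s-1$ and $\phi+1$ at $t+1$. By Lemma 9 the premise of (Γ9) holds at $z_{s-1,t+1}$, so $\lambda_{2+e}$ holds there. By Lemma 10, $t-s+3\ge M+2+e$. So $M<\infty$ and $t-s+1\ge M+e$.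

Suppose $t-s+1\ge M+e+1$. Then $s+M+e\le t$, and $z_{s,s+M+e}$ satisfies $\lambda_{1+e}$ by Lemma 10. By (Γ8) it sees a $p$-point without $[r{:}\phi,e]$. But by Lemma 9 it sees in $S$ only $a_s,\dots,a_{s+M+e}$, all with $[r{:}\phi,e]$. Contradiction. $\square$

**Step 6: derive the counter equation.** By (a), the type on the track-$r$ block starting at $t_r(m)$ (at $\tau_m$ for $r=0$) is $\delta_r(\theta_m)$, since the label at its starting position is $\theta_m$. By Step 4 the steps of track $r$ at $t_r(m)$ and $t_r(m+1)$ are consecutive. Since $K\ge1$, Lemma 11 for the clock block $[\tau_0,\tau_1)$ shows that $M$ is finite. By Lemma 11,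
$$\tau_{m+1}=\tau_m+M+\delta_0(\theta_m)\ (m\le K-1),\qquad t_r(m+1)=t_r(m)+M+\delta_r(\theta_m)\ (m\le K-2,\ r=1,2),$$
and by subtraction
$$c_r(m+1)=c_r(m)+\delta_r(\theta_m)-\delta_0(\theta_m)\qquad(m\le K-2,\ r=1,2).\tag{7}$$

**Step 7: compare with the machine.** Let $H\le K$ be least with $q_H=q_h$; $H\ge1$. *Claim: for $0\le m\le H-1$, $(q_m,c_1(m),c_2(m))$ is the configuration of $\mathcal M$ after $m$ steps.* For $m=0$ this is clear. For the step to $m+1\le H-1\le K-1$, note that $q_m\in Q$ and $q_m\ne q_h$, and use (6), (7) and (c) at $\tau_{m+1}$: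

* $\mathrm{Inc}(r,q_1)$: only $c_r$ changes, by $+1$, and $q_{m+1}=q_1$.
* $\mathrm{Jzd}(r,q_1,q_2)$ with $c_r(m)=0$: $\zeta_r=1$, no counter changes, and $q_{m+1}=q_1$.
* $\mathrm{Jzd}(r,q_1,q_2)$ with $c_r(m)>0$: $\zeta_r=0$, $\delta_0=1$, $\delta_r=0$ and $\delta=1$ for the other counter. So only $c_r$ changes, by $-1$, and $q_{m+1}=q_2$.

Finally, by (c) at $\tau_H$ applied to $\theta_{H-1}$, and (6) for $m=H-1$, the state of $\mathcal M$ after its configuration number $H-1$ is $q_H=q_h$. So $\mathcal M$ halts. This proves Theorem 4(2), and with it Theorem A. $\blacksquare$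

So, in contrast with $\mathbb Q$ and $\mathbb R$, not all $\varphi$-fragments of products of linear modal logics are decidable.

## 11. Other products of discrete chains, and the exact complexity over $\mathbb Z^2$

Theorem 4(2) covers all frames in $\mathcal Z$, and the model of Section 6 uses only a bounded part of $\mathbb Z^2$. Together these give more.

**Theorem B.** Let $\mathcal C$ be a class of product frames $F_1\times F_2$ with $F_1,F_2\in\mathcal Z$ such that for every $N$ some $F_1\times F_2\in\mathcal C$ has points $w_i\in F_i$ for which the subframe on $\{w_i\}\cup w_i{\uparrow}$ is isomorphic to $(\mathbb N,<)$ or to a finite strict chain with at least $N$ elements ($i=1,2$). Then the $\varphi$-fragment of the bimodal logic of $\mathcal C$ is $\Pi^0_1$-hard; so it is undecidable and not r.e. In particular this holds for $L_1\times L_2$ whenever each $L_i$ contains $\mathbf{K4.3}+\Box(\Box p\to p)\to(\Diamond\Box p\to\Box p)$ and is valid on $(\mathbb N,<)$ or on all finite strict chains; e.g. each $L_i\in\{\mathbf L(\mathbb Z,<),\mathbf L(\mathbb N,<),\mathbf{GL.3}\}$.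

*Proof.* **Step 1: satisfiable implies halting.** If $\Psi_{\mathcal M}$ is satisfiable in $\mathcal C$, then $\mathcal M$ halts by Theorem 4(2).

**Step 2: cut the model of Section 6 down.** Let $\mathcal M$ halt. Take that model and $K=\tau_H+10$, and restrict it to $X\times Y$ with $X=[-K,X_0]\cap\mathbb Z$, $Y=[-K,Y_0]\cap\mathbb Z$, where $X_0,Y_0\in\{K,K+1,\dots\}\cup\{\infty\}$. By assumption with $N=2K+1$, for suitable $X_0,Y_0$ the frames $(X,<)$ and $(Y,<)$ are isomorphic to the subframes on $\{w_i\}\cup w_i{\uparrow}$ for some $F_1\times F_2\in\mathcal C$.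

**Step 3: check that nothing relevant is lost.** Call a point labelled if some variable holds there. Every labelled point seen in $\mathbb Z^2$ from a point of $X\times Y$ has the form $(n,-n-j)$ with $j\ge0$, $n>-K$ and $-n-j>-K$. So $n<K$ and $-n-j<K$, and the point lies in $X\times Y$. If $z\in X\times Y$ and $z\ll z'\ll s$ with $s$ a labelled point, then $z'\in X\times Y$, as its coordinates lie between those of $z$ and $s$. Hence all subformulas $\Diamond p_i,\Diamond p'_i,\Diamond h,\Diamond h',\Diamond p,\Diamond p',\Diamond\Diamond p,\Diamond\Diamond p'$ and $\Diamond(\cdot)$ in (Γ7)–(Γ9) keep their truth values at points of $X\times Y$. So do the formulas $\Diamond^6(\cdot)$ at $(-K,-K)$. So $\Gamma$ holds on $X\times Y$, and $\Psi_{\mathcal M}$ holds at $(-K,-K)$.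

**Step 4: transfer to $\mathcal C$.** Truth at $(w_1,w_2)$ in $(F_1\times F_2,\ll)$ depends only on $(\{w_1\}\cup w_1{\uparrow})\times(\{w_2\}\cup w_2{\uparrow})$. So $\Psi_{\mathcal M}$ is satisfiable in $\mathcal C$. Altogether, $\neg\Psi_{\mathcal M}$ is in the fragment iff $\mathcal M$ does not halt.

**Step 5: the logics mentioned.** Their frames are in $\mathcal Z$, because the second half of the proof of Lemma 3 uses only the three formulas given there, and these are the axioms named in the theorem. If $L_i$ is valid on $(\mathbb N,<)$, take $F_i=(\mathbb N,<)$ and $w_i=0$. Otherwise take for $F_i$ a strict chain with $N$ elements and for $w_i$ its first element. As to the examples: $(\mathbb N,<)$ is a generated subframe of $(\mathbb Z,<)$, so it validates $\mathbf L(\mathbb Z,<)$, and $\mathbf L(\mathbb N,<)$ contains the three formulas. $\mathbf{GL.3}$ contains $\Box(\Box p\to p)\to\Box p$, which implies the third formula, and is valid on finite strict chains. $\square$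

**Theorem C.** The $\varphi$-fragment of $\mathbf L((\mathbb Z,<)^2)$, which equals that of $\mathbf L((\mathbb N,<)^2)$, is $\Pi^0_1$-complete.

*Proof.* Hardness is Theorem A. By Lemma 1, a formula $A$ is in the fragment iff $\neg A$ is not satisfiable in $(\mathbb Z^2,\ll)$, and likewise for $\mathbb N^2$. By Proposition 2 satisfiability is the same in both frames and is r.e. So the two fragments coincide, and they are $\Pi^0_1$. $\square$

For the fragment of $\mathbf L(\mathbb Z,<)\times\mathbf L(\mathbb Z,<)$ itself these notes do not determine the exact complexity beyond $\Pi^0_1$-hardness. Proposition 2 concerns $\mathbb Z^2$ and $\mathbb N^2$ only.
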